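\title{$k$-linearity implies linearity in simple theories}

\begin{abstract}
Let $D$ be a type-definable set of SU-rank $1$ in a simple theory. The dimension of a plane curve in $D^2$ is the SU-rank of its canonical base, and $D$ is $k$-linear if every plane curve has dimension at most $k$. We prove that a $k$-linear set is $1$-linear, with no assumption of stability or $\omega$-categoricity. If the maximal dimension $k$ were at least $2$, curves of dimension $k$ would produce a subtraction and a second operation that is not a translation, and combining curves pointwise with these two operations yields a curve whose rank over a suitable point is both at least $k$ and at most $k-1$. We also prove a local version: the non-algebraic types of elements of $D$ fall into classes, and on each class the supremum of the dimensions of plane curves is $0$, $1$ or $\infty$.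
\end{abstract}

\section{Introduction}

Let $T$ be a simple theory, let $\mathfrak C$ be a monster model of $T$, with hyperimaginaries, and let $D$ be a type-definable set of SU-rank $1$. Over any set of parameters an element of $D$ is either algebraic or of rank $1$, and algebraic closure is a pregeometry on $D$. The complexity of this pregeometry can be measured by the size of the families of curves in $D^2$. (Lascar strong types $\mathrm{Lstp}$, canonical bases $\mathrm{Cb}$ and SU-rank are recalled in Section~\ref{sec:prelim}.)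

\begin{definition}\label{def:curve}
Let $A$ be a set of parameters and $a,b\in D$. The type $\mathrm{Lstp}(ab/A)$ is a \emph{plane curve} if $SU(ab/A)=1$, $a\notin\mathrm{acl}(A)$ and $b\notin\mathrm{acl}(A)$. Its \emph{dimension} is $SU(\mathrm{Cb}(ab/A))$, where $\mathrm{Cb}(ab/A)$ is the canonical base of $\mathrm{Lstp}(ab/A)$. For $k\ge1$, the set $D$ is \emph{$k$-linear} if every plane curve in $D^2$ has dimension at most $k$, and $D$ is \emph{linear} if it is $1$-linear.
\end{definition}

The three conditions say that $a$ and $b$ have rank $1$ over $A$ and are interalgebraic over $A$: the pair $(a,b)$ is a generic point of a curve that is neither horizontal nor vertical. The canonical base is the smallest parameter over which the curve is defined, so the dimension counts the independent parameters of the family in which the curve moves. Three examples show the range of behavior; in each, $D$ is the whole structure.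

\begin{itemize}
\item In an infinite set with no structure, $b\in\mathrm{acl}(aA)=A\cup\{a\}$ forces $b=a$. The only curve is the diagonal, which needs no parameter and has dimension $0$.
\item In an infinite vector space over a division ring $F$, algebraic closure is linear span, so $b=\mu a+c$ with $\mu\in F\setminus\{0\}$ and $c$ in the span of $A$. The scalar $\mu$ is part of the language, so the curve is defined over the single vector $c$ and has dimension at most $1$. Thus $D$ is linear.
\item In an algebraically closed field, the graph of a non-constant polynomial with $n$ algebraically independent coefficients has dimension $n$ (Example~\ref{ex:poly}). Thus $D$ is not $k$-linear for any $k$.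
\end{itemize}

No example with maximal dimension $2$ or $3$ appears, and one guesses that none exists: a two-dimensional family of curves should generate larger families. The operation on curves that is available in every structure is composition, and it does not suffice. In a field the lines $y=mx+c$ form a two-dimensional family, and the composite of two lines is a line. Larger families come from adding and multiplying curves pointwise, so a proof must find substitutes for addition and multiplication in a structure where none are given.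

It is known that $k$-linearity implies linearity if $D$ is stable, and also if $D$ is $\omega$-categorical, the latter by Ben-Yaacov, Toma\v{s}i\'c and Wagner; here stability and $\omega$-categoricity refer to $D$ with its induced structure, not to $T$. The problem, posed in \cite{GST}, is whether the same holds for an arbitrary simple $D$ of SU-rank $1$. It does.

\begin{theorem}\label{thm:A}
Let $D$ be a type-definable set of SU-rank $1$ in a simple theory. If $D$ is $k$-linear for some $k\ge1$, then $D$ is linear.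
\end{theorem}

Section~\ref{sec:model} carries out the argument by hand for lines over a field and isolates what must be replaced in general. Section~\ref{sec:arcs} sets up a calculus of curves, Sections~\ref{sec:quad} and~\ref{sec:diff} construct the subtraction, Section~\ref{sec:pencil} shows that pencils of curves do not act by translations, and Section~\ref{sec:proof} proves Theorem~\ref{thm:A}. Section~\ref{sec:local} derives a local version, Theorem~\ref{thm:B}, which attaches one of the values $0,1,\infty$ to each class of types in $D$.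

\section{Independence, rank and canonical bases}\label{sec:prelim}

We name as constants the parameters needed to define $D$, so that $D$ is type-definable over $\emptyset$; all ranks are computed with these constants. The facts in this section are standard; see \cite{HKP,Wag}.

A \emph{hyperimaginary} is the class of a small, possibly infinite, real tuple under an equivalence relation that is type-definable over $\emptyset$; it is \emph{countable} if the tuple is. Elements and tuples are hyperimaginaries unless they are said to lie in $D$; elements of $D$ are real. We write $a\in\mathrm{dcl}(C)$ if every automorphism fixing $C$ fixes $a$, and $a\in\mathrm{bdd}(C)$ if the orbit of $a$ under these automorphisms is small. For real $a$ and real $C$, $a\in\mathrm{bdd}(C)$ means $a\in\mathrm{acl}(C)$. Every hyperimaginary is interdefinable with a tuple of countable ones, and the countable hyperimaginaries in $\mathrm{bdd}(C)$ form a small set; when we use $\mathrm{bdd}(C)$ as a parameter set or enumerate it, we mean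 this set. We write $a\equiv_C b$ if an automorphism fixing $C$ pointwise maps $a$ to $b$, and $a\sim_C b$ if $\mathrm{bdd}(aC)=\mathrm{bdd}(bC)$. The Lascar strong type is $\mathrm{Lstp}(a/E)=tp(a/\mathrm{bdd}(E))$.

We write $a\perp_C b$ if $tp(a/bC)$ does not fork over $C$. The theory $T$ is simple when every type of a finite tuple over a set $P$ does not fork over some subset of $P$ of size at most $|T|$. We use simplicity through the following facts.

\begin{itemize}
\item[(Ind)] The relation $\perp$ is invariant under automorphisms and symmetric, and $a\perp_Cb$ depends only on $\mathrm{bdd}(aC)$, $\mathrm{bdd}(bC)$, $\mathrm{bdd}(C)$. \emph{Transitivity:} $a\perp_C bd$ if and only if $a\perp_Cb$ and $a\perp_{Cb}d$. \emph{Extension:} for all $a,C,d$ there is $a'\equiv_{\mathrm{bdd}(C)}a$ with $a'\perp_Cd$. \emph{Local character:} if $a$ is the class of a tuple of length $\mu$ and $P$ is a set, then $a\perp_{P_0}P$ for some $P_0\subseteq P$ with $|P_0|\le|T|+\mu$. Finally, $a\perp_Ca$ if and only if $a\in\mathrm{bdd}(C)$.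
\item[(Int)] If $c\in\mathrm{bdd}(Pa)\cap\mathrm{bdd}(Pb)$ and $a\perp_Pb$, then $c\in\mathrm{bdd}(P)$, because $c\perp_Pc$.
\item[(IT)] \emph{Independence theorem.} Let $A=\mathrm{bdd}(A)$, $b_1\perp_Ab_2$, $a_1\equiv_Aa_2$ and $a_i\perp_Ab_i$ for $i=1,2$. Then some $a$ realizes $tp(a_1/\mathrm{bdd}(Ab_1))\cup tp(a_2/\mathrm{bdd}(Ab_2))$ and satisfies $a\perp_Ab_1b_2$. By extension we may ask for $a\perp_Ab_1b_2d$, for any given $d$.
\item[(CB)] For a finite real tuple $a$, the canonical base $\mathrm{Cb}(a/E)$ of $\mathrm{Lstp}(a/E)$ lies in $\mathrm{bdd}(E)$, and for $P\in\mathrm{bdd}(E)$ we have $a\perp_PE$ if and only if $\mathrm{Cb}(a/E)\in\mathrm{bdd}(P)$.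
\end{itemize}

The SU-rank, written $r(a/C)$, is defined by: $r(a/C)\ge\alpha+1$ if there is $d$ with $a\not\perp_Cd$ and $r(a/Cd)\ge\alpha$. It is monotone: $r(a/Cd)\le r(a/C)$, and $r(a/C)\le r(b/C)$ when $a\in\mathrm{bdd}(bC)$.

\begin{itemize}
\item[(Rk)] For finite ranks, $r(ab/C)=r(a/bC)+r(b/C)$; $a\perp_Cb$ if and only if $r(a/bC)=r(a/C)$; and $r(a/C)=0$ if and only if $a\in\mathrm{bdd}(C)$. Hence $a_1,\dots,a_n$ are independent over $C$ if and only if $r(a_1\dots a_n/C)=\sum_ir(a_i/C)$.
\item[(SM)] If $s\in\mathrm{bdd}(PC)\cap\mathrm{bdd}(QC)$ and the ranks are finite, then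
\[r(s/C)\le r(P/C)+r(Q/C)-r(PQ/C).\]
Indeed $r(PQ/C)\le r(s/C)+r(P/sC)+r(Q/sC)$, where $r(P/sC)=r(P/C)-r(s/C)$ and $r(Q/sC)=r(Q/C)-r(s/C)$.
\end{itemize}

Since $D$ has rank $1$, an element $v\in D\setminus\mathrm{bdd}(E)$ has $r(v/P)=1$, and hence $v\perp_PE$, for every $P\in\mathrm{bdd}(E)$. We use this without comment. The curves that we construct have hyperimaginary parameters, and the next lemma says that this is harmless.

\begin{lemma}\label{lem:param}
Let $E$ be a hyperimaginary and $v,w\in D\setminus\mathrm{bdd}(E)$ with $r(vw/E)=1$. There is a set $\hat E$ of real elements with $E\in\mathrm{dcl}(\hat E)$ such that $\mathrm{Lstp}(vw/\hat E)$ is a plane curve and $\mathrm{Cb}(vw/\hat E)\sim_\emptyset\mathrm{Cb}(vw/E)$.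
\end{lemma}

\begin{proof}
By extension choose a real representative $\hat E$ of $E$ with $\hat E\perp_Evw$. The ranks of $v$, $w$ and $vw$ over $\hat E$ equal those over $E$, so $\mathrm{Lstp}(vw/\hat E)$ is a plane curve. Let $c=\mathrm{Cb}(vw/E)$ and $\hat c=\mathrm{Cb}(vw/\hat E)$. From $vw\perp_cE$ and $vw\perp_E\hat E$ we get $vw\perp_c\hat E$, so $\hat c\in\mathrm{bdd}(c)\subseteq\mathrm{bdd}(E)$ by (CB). From $vw\perp_{\hat c}\hat E$ we get $vw\perp_{\hat c}E$, so $c\in\mathrm{bdd}(\hat c)$ by (CB).
\end{proof}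

Accordingly we also call $\mathrm{Lstp}(vw/E)$ a plane curve.

\section{The idea, for lines over a field}\label{sec:model}

In this section $D=K$ is an algebraically closed field, and the rank of a finite tuple is its transcendence degree. We identify a polynomial with its tuple of coefficients.

\begin{example}\label{ex:poly}
Let $\varphi\in K[X]$ be non-constant, with coefficients in a set $E$, let $a$ be transcendental over $E$ and $b=\varphi(a)$. Then $c=\mathrm{Cb}(ab/E)$ satisfies $c\sim_\emptyset\varphi$, so the plane curve $\mathrm{Lstp}(ab/E)$ has dimension $r(\varphi)$. Indeed $r(ab/\varphi)=1=r(ab/E)$ gives $c\in\mathrm{bdd}(\varphi)$ by (CB). Conversely take $\varphi'\equiv_{\mathrm{bdd}(cab)}\varphi$ with $\varphi'\perp_{cab}\varphi$. As $\varphi\perp_cab$, also $\varphi'\perp_cab$, and transitivity gives $\varphi'\perp_c\varphi ab$. So $r(a/c\varphi\varphi')=r(a/c\varphi)=1$. The polynomials $\varphi,\varphi'$ agree at $a$, which is transcendental over their coefficients, so $\varphi=\varphi'$, and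 $\varphi\perp_c\varphi$ gives $\varphi\in\mathrm{bdd}(c)$.
\end{example}

We start from the two-dimensional family of lines and produce a curve of dimension $3$. The lines through the origin form a pencil of rank $1$, and a member of the pencil is labeled by its value $\lambda$ at the abscissa $1$. Let $\lambda*t$ be the value at $t$ of the line labeled $\lambda$. This is an operation on $D$ defined from the family alone, and here $\lambda*t=\lambda t$.

Let $u,t,m_1,m_2,f_0,f_1$ be algebraically independent and put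
\[f=f_0+f_1X,\qquad g_i=t+m_i(X-u)\quad(i=1,2).\]
The lines $g_1,g_2$ meet at the abscissa $u$, and $u,t,m_1,m_2$ are rational functions of their coefficients; so $f,g_1,g_2$ are independent lines of rank $2$. Combine them pointwise:
\[h=f*g_1-f*g_2=(m_1-m_2)(X-u)f .\]
There are two estimates for $r(h/u)$.
\begin{itemize}
\item \emph{Recovery.} Since $f=h/(g_1-g_2)$, we have $r(h/u)\ge r(h/g_1g_2u)\ge r(f/g_1g_2u)=2$.
\item \emph{Vanishing.} Since $h(u)=0$ and $h\ne0$, we have $u\in\mathrm{acl}(h)$, and $r(h/u)=r(h)-1$.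
\end{itemize}
Together they give $r(h)\ge3$: the dimension $2$ is not maximal. For a maximal dimension $k\ge2$ the same two estimates would read $k\le r(h/u)\le k-1$, and this is the contradiction that we reach in general. Three ingredients used the field.

\emph{There is no subtraction.} We obtain one from maximality: the composite of two independent curves of dimension $k$ has dimension at least $k$, hence exactly $k$, and this coincidence produces a group-like configuration of six points. It defines a difference $s$ of $w_1$ and $w_2$, but only up to interboundedness and only for independent pairs.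

\emph{There is no zero.} At $u$ the values of $f*g_1$ and $f*g_2$ are equal, hence not independent, and their difference is undefined. We replace the vanishing estimate by a rank count. Take a fourth curve $a$ and put $q_i=f*g_i$, $q_i'=f*g_i+a$. Then $h=q_1-q_2=q_1'-q_2'$ is bounded over each of the pairs $q_1q_2$ and $q_1'q_2'$. Each pair has small rank over $u$, because its two curves pass through a common point, while the four curves together have large rank. So (SM) bounds $r(h/u)$.

\emph{The operation $*$ must not be a translation.} In a vector space the curves $w=t+e$ form a family of rank $1$; labeling $e$ by its value $\lambda$ at a fixed $t_*$ gives $\lambda*t=\lambda+t-t_*$, and $h=g_1-g_2$ carries no information on $f$. So recovery must use $k\ge2$.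

\section{Germs and arcs}\label{sec:arcs}

No linearity is assumed in this section. Fix a small base $B$. \emph{Working over $B$} means that $B$ is added to every parameter set and omitted from the notation: $\mathrm{bdd}(P)$, $r(a/P)$, $\mathrm{Cb}(a/E)$, $a\perp_Pb$, $a\sim_Pb$ stand for $\mathrm{bdd}(BP)$, $r(a/BP)$, $\mathrm{Cb}(a/BE)$, $a\perp_{BP}b$, $a\sim_{BP}b$. We work over $B$.

If $v\in D$ is generic over $E$ and $w\in D$ is bounded over $vE$, we think of $w$ as the value at $v$ of a finite-valued function with parameters in $E$. The canonical base is the germ of this function: the least parameter from which $w$ can be computed at $v$.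

\begin{lemma}[germs]\label{lem:germ}
Let $v\in D\setminus\mathrm{bdd}(E)$, $w\in D\cap\mathrm{bdd}(vE)$ and $c=\mathrm{Cb}(vw/E)$.
\begin{itemize}
\item[(i)] $c\in\mathrm{bdd}(E)$ and $w\in\mathrm{bdd}(vc)$.
\item[(ii)] If $P\in\mathrm{bdd}(E)$ and $w\in\mathrm{bdd}(vP)$, then $c\in\mathrm{bdd}(P)$.
\item[(iii)] If $E\in\mathrm{bdd}(E')$ and $v\notin\mathrm{bdd}(E')$, then $\mathrm{Cb}(vw/E')\sim c$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By (CB), $c\in\mathrm{bdd}(E)$ and $vw\perp_cE$, so $r(vw/c)=r(vw/E)=1$. As $r(v/c)=1$, we get $r(w/vc)=0$.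

(ii) We have $r(vw/P)=r(v/P)=1=r(vw/E)$, so $vw\perp_PE$, and (CB) applies.

(iii) Let $c'=\mathrm{Cb}(vw/E')$. By (i), $w\in\mathrm{bdd}(vc)$, so (ii) for $E'$ with $P=c$ gives $c'\in\mathrm{bdd}(c)\subseteq\mathrm{bdd}(E)$. By (i) for $E'$, $w\in\mathrm{bdd}(vc')$, so (ii) for $E$ with $P=c'$ gives $c\in\mathrm{bdd}(c')$.
\end{proof}

\begin{definition}
An \emph{arc} over $B$ is a triple $(e;v,w)$ with $v,w\in D\setminus\mathrm{bdd}(e)$, $w\in\mathrm{bdd}(ve)$ and $e\in\mathrm{bdd}(\mathrm{Cb}(vw/e))$. It is an \emph{$n$-arc} if $r(e)=n<\omega$.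
\end{definition}

An arc is a curve $e$ with no superfluous parameter, together with a generic point $(v,w)$ on it; we read it as ``$w=e(v)$''. Since $r(vw/e)=1=r(w/e)$, also $v\in\mathrm{bdd}(we)$, and $\mathrm{Cb}(wv/e)\sim\mathrm{Cb}(vw/e)$ by (CB); so $(e;w,v)$ is an arc and $v\sim_ew$. The most used property of arcs is the following: whatever computes the value of $e$ at a sufficiently generic point computes $e$.

\begin{lemma}[recovery]\label{lem:rec}
Let $(e;v,w)$ be an arc, $e,P\in\mathrm{bdd}(E)$, $v\notin\mathrm{bdd}(E)$ and $w\in\mathrm{bdd}(vP)$. Then $e\in\mathrm{bdd}(P)$.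
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:germ}(iii) and (ii), $e\in\mathrm{bdd}(\mathrm{Cb}(vw/e))=\mathrm{bdd}(\mathrm{Cb}(vw/E))\subseteq\mathrm{bdd}(P)$.
\end{proof}

The condition $v\notin\mathrm{bdd}(E)$ cannot be dropped: two distinct lines take the same value at their point of intersection.

\begin{lemma}\label{lem:arcs}
\begin{itemize}
\item[(i)] If $v,w\in D\setminus\mathrm{bdd}(E)$, $w\in\mathrm{bdd}(vE)$ and $c=\mathrm{Cb}(vw/E)$, then $(c;v,w)$ is an arc.
\item[(ii)] If $(e;v,w)$ is an $n$-arc over $B$, $B_1\supseteq B$ and $evw\perp_BB_1$, then $(e;v,w)$ is an $n$-arc over $B_1$.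
\item[(iii)] If $(e;v,w)$ is an $n$-arc with $n\ge1$, then $r(vw)=2$ and $r(e/vw)=n-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $v,w\notin\mathrm{bdd}(c)$ as $c\in\mathrm{bdd}(E)$, and $w\in\mathrm{bdd}(vc)$ by Lemma~\ref{lem:germ}(i). Lemma~\ref{lem:germ}(iii), applied to $c\in\mathrm{bdd}(E)$, gives $\mathrm{Cb}(vw/c)\sim c$.

(ii) By independence $r(e/B_1)=n$ and $r(v/eB_1)=r(w/eB_1)=1$. By Lemma~\ref{lem:germ}(iii), $\mathrm{Cb}(vw/eB_1)\sim_B\mathrm{Cb}(vw/eB)$, so $e\in\mathrm{bdd}(B_1\mathrm{Cb}(vw/eB_1))$.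

(iii) If $w\in\mathrm{bdd}(v)$, recovery with $E=e$ and $P=\emptyset$ gives $r(e)=0$. So $r(vw)=2$, and $r(e/vw)=r(ev)-r(vw)=(n+1)-2$.
\end{proof}

Part (iii) says that passing through a given point costs a curve one parameter. Iterating, $n$ generic points determine a curve of dimension $n$, as two points determine a line.

\begin{lemma}\label{lem:points}
Let $(e;t_i,w_i)$, $1\le i\le m$, be $n$-arcs with $t_1,\dots,t_m$ independent over $e$, and put $P_j=(t_iw_i)_{i\le j}$. Then $r(e/P_j)=\max(n-j,0)$, and $r(P_j)=2j$ for $j\le n$.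
\end{lemma}

\begin{proof}
As $P_j\in\mathrm{bdd}(et_1\dots t_j)$, we have $t_{j+1}\notin\mathrm{bdd}(eP_j)$. Suppose $r(e/P_j)>0$. Recovery with $E=eP_j$ and $P=P_j$ shows $w_{j+1}\notin\mathrm{bdd}(t_{j+1}P_j)$, so $r(t_{j+1}w_{j+1}/P_j)=2$, while $r(t_{j+1}w_{j+1}/eP_j)=1$. Computing $r(et_{j+1}w_{j+1}/P_j)$ in two ways gives $r(e/P_j)+1=2+r(e/P_{j+1})$. Both claims follow by induction on $j$.
\end{proof}

Composing a curve with an independent correspondence does not lower its dimension, since the correspondence can be undone.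

\begin{lemma}[composition]\label{lem:comp}
Let $(g;u,w)$ be an arc, let $\tau$ be a hyperimaginary and $w'\in D$, with $w\notin\mathrm{bdd}(\tau)$, $w'\sim_\tau w$ and $\tau\perp_wg$. Then $g\perp\tau$ and $u,w,w'\notin\mathrm{bdd}(g\tau)$. For $c=\mathrm{Cb}(uw'/g\tau)$, the triple $(c;u,w')$ is an arc and $g\in\mathrm{bdd}(c\tau)$. If $r(g)$ and $r(\tau)$ are finite, then $r(c)\ge r(g)$.
\end{lemma}

\begin{proof}
From $\tau\perp w$ and $\tau\perp_wg$ we get $\tau\perp wg$. Hence $\tau\perp g$ and $r(w/g\tau)=r(w/g)=1$. As $u\sim_gw\sim_\tau w'$, the points $u,w,w'$ are interbounded over $g\tau$ and none lies in $\mathrm{bdd}(g\tau)$. So $(c;u,w')$ is an arc by Lemma~\ref{lem:arcs}(i). Now $w\in\mathrm{bdd}(w'\tau)\subseteq\mathrm{bdd}(uc\tau)$, and recovery with $E=g\tau$, $P=c\tau$ gives $g\in\mathrm{bdd}(c\tau)$. Finally $r(c)\ge r(c/\tau)\ge r(g/\tau)=r(g)$.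
\end{proof}

A binary operation on $D$, up to finite ambiguity, is recorded by a dependent triple. A \emph{line} over $B$ is a set of three elements of $D$, pairwise of rank $2$, each in the bounded closure of the other two. If each of three elements is in the bounded closure of the other two, then all pairs have the rank of the triple; so it suffices to check rank $2$ for one pair.

\section{Maximal dimension and a quadrangle}\label{sec:quad}

Suppose that $D$ is $k_0$-linear but not linear, and let $k$ be the largest dimension of a plane curve. Then the following holds, and Theorem~\ref{thm:A} is proved once we show that it is contradictory.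
\begin{itemize}
\item[(M)] $k\ge2$, some plane curve has dimension $k$, and every plane curve has dimension at most $k$.
\end{itemize}
All ranks computed under (M) are finite: every element whose rank we compute is bounded over finitely many elements of $D$ and finitely many canonical bases of rank at most $k$.

\begin{lemma}\label{lem:bound}
Assume \emph{(M)} and work over any base $B$. If $v\in D\setminus\mathrm{bdd}(E)$ and $w\in D\cap\mathrm{bdd}(vE)$, then $r(\mathrm{Cb}(vw/E))\le k$.
\end{lemma}

\begin{proof}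
If $w\notin\mathrm{bdd}(E)$, then $\mathrm{Lstp}(vw/BE)$ is a plane curve, its canonical base has rank at most $k$ over $\emptyset$ by Lemma~\ref{lem:param}, and the rank over $B$ is no larger. If $w\in\mathrm{bdd}(E)$, Lemma~\ref{lem:germ}(ii) with $P=w$ gives $\mathrm{Cb}(vw/E)\in\mathrm{bdd}(w)$, of rank at most $1$.
\end{proof}

So for curves of dimension $k$ the inequality in the composition lemma is an equality. A first consequence is that the value of a $k$-arc can be moved along a line while the argument stays fixed.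

\begin{lemma}\label{lem:move}
Assume \emph{(M)}. Let $(p;u,w)$ be a $k$-arc and $\{w,w',\tau\}$ a line, both over $B$. Then there are $w''\equiv_{\mathrm{bdd}(B)}w'$ and a $k$-arc $(p'';u,w'')$ over $B$.
\end{lemma}

\begin{proof}
Work over $B$. By extension take $(w'',\tau')\equiv_{\mathrm{bdd}(w)}(w',\tau)$ with $w''\tau'\perp_wp$. Then $w\notin\mathrm{bdd}(\tau')$ and $w''\sim_{\tau'}w$. By Lemma~\ref{lem:comp}, $p''=\mathrm{Cb}(uw''/p\tau')$ gives an arc $(p'';u,w'')$ with $r(p'')\ge k$, and $r(p'')\le k$ by Lemma~\ref{lem:bound}.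
\end{proof}

\begin{definition}
A \emph{quadrangle} over $B$ is a tuple $(\alpha,\beta,\gamma,\xi,\eta,\zeta)$ in $D$ such that $r(\alpha\beta\xi/B)=3$ and $\{\alpha,\beta,\gamma\}$, $\{\alpha,\xi,\eta\}$, $\{\beta,\eta,\zeta\}$, $\{\gamma,\xi,\zeta\}$ are lines over $B$ (Figure~\ref{fig:quad}).
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0)--(4,0);
\draw (0,0)--(2,2);
\draw (4,0)--(1,3);
\draw (2,0)--(1,3);
\fill (0,0) circle (1.6pt) node[below] {$\alpha$};
\fill (2,0) circle (1.6pt) node[below] {$\gamma$};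
\fill (4,0) circle (1.6pt) node[below] {$\beta$};
\fill (1.5,1.5) circle (1.6pt) node[left=2pt] {$\xi$};
\fill (2,2) circle (1.6pt) node[right=2pt] {$\eta$};
\fill (1,3) circle (1.6pt) node[above] {$\zeta$};
\end{tikzpicture}
\caption{A quadrangle: six points of $D$ of total rank $3$. On each of the four segments any two points are independent and bound the third. In a vector space, $\eta=\alpha+\xi$, $\zeta=\beta+\eta$, $\gamma=\alpha+\beta$, $\zeta=\gamma+\xi$ with $\alpha,\beta,\xi$ independent is an example.}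
\label{fig:quad}
\end{figure}

The quadrangle says that the composite of the ``translations'' $\xi\mapsto\eta$ by $\alpha$ and $\eta\mapsto\zeta$ by $\beta$ depends on one parameter $\gamma$ only. Note that $r(\alpha\gamma\xi/B)=3$, since $\alpha\gamma\sim_B\alpha\beta$. Composition of two $k$-arcs gives the same picture with $\alpha,\beta,\gamma$ replaced by curves of rank $k$. To cut these down to rank $1$ we fix $k-1$ points on each curve and label the resulting pencil by one further value.

\begin{proposition}\label{prop:quad}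
Assume \emph{(M)}. There are a finite set $B\subseteq D$, a quadrangle $(\alpha,\beta,\gamma,\xi,\eta,\zeta)$ over $B$, and a $k$-arc $(e;t,\alpha)$ over $B$.
\end{proposition}

\begin{proof}
Work over $\emptyset$. A plane curve of dimension $k$ gives a $k$-arc $(\varepsilon;\xi_0,\eta_0)$ by Lemma~\ref{lem:arcs}(i). Choose $(\varepsilon',\zeta_0)\equiv_{\mathrm{bdd}(\eta_0)}(\varepsilon,\xi_0)$ with $\varepsilon'\zeta_0\perp_{\eta_0}\varepsilon\xi_0$; then $(\varepsilon';\eta_0,\zeta_0)$ is a $k$-arc. Let $\delta=\mathrm{Cb}(\xi_0\zeta_0/\varepsilon\varepsilon')$. Lemma~\ref{lem:comp} for $(\varepsilon;\xi_0,\eta_0)$ with $\tau=\varepsilon'$, together with Lemma~\ref{lem:bound}, shows that $\varepsilon\perp\varepsilon'$, that $\xi_0,\eta_0,\zeta_0\notin\mathrm{bdd}(\varepsilon\varepsilon')$, that $(\delta;\xi_0,\zeta_0)$ is a $k$-arc, and that $\varepsilon\in\mathrm{bdd}(\delta\varepsilon')$. Lemma~\ref{lem:comp} for $(\varepsilon';\zeta_0,\eta_0)$ with $\tau=\varepsilon$ gives $\varepsilon'\in\mathrm{bdd}(\delta\varepsilon)$.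 So each of $\varepsilon,\varepsilon',\delta$ is bounded over the other two, and $r(\varepsilon\varepsilon')=2k$.

Let $(\xi_i,\eta_i,\zeta_i)$, $1\le i\le k+1$, realize $tp(\xi_0\eta_0\zeta_0/\mathrm{bdd}(\varepsilon\varepsilon'))$, such that the triples with $0\le i\le k+1$ are independent over $\varepsilon\varepsilon'$. Then $(\varepsilon;\xi_i,\eta_i)$, $(\varepsilon';\eta_i,\zeta_i)$, $(\delta;\xi_i,\zeta_i)$ are $k$-arcs. The $\xi_i$ have joint rank $k+2$ over $\varepsilon\varepsilon'$, hence also over $\varepsilon$ and over $\delta$, and the $\eta_i$ have joint rank $k+2$ over $\varepsilon'$. By Lemma~\ref{lem:points}, any $k$ of its points bound each of the three curves. Put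
\begin{gather*}
B=\{\xi_i,\eta_i,\zeta_i:1\le i\le k-1\}\cup\{\xi_k,\eta_{k+1}\},\\
\alpha=\eta_k,\quad\beta=\zeta_{k+1},\quad\gamma=\zeta_k,\quad\xi=\xi_0,\quad\eta=\eta_0,\quad\zeta=\zeta_0.
\end{gather*}
The points with indices $1,\dots,k$ give $\varepsilon\in\mathrm{bdd}(B\alpha)$ and $\delta\in\mathrm{bdd}(B\gamma)$, and those with indices $1,\dots,k-1,k+1$ give $\varepsilon'\in\mathrm{bdd}(B\beta)$. Conversely $\alpha\in\mathrm{bdd}(\xi_k\varepsilon)$, $\gamma\in\mathrm{bdd}(\xi_k\delta)$, $\beta\in\mathrm{bdd}(\eta_{k+1}\varepsilon')$. Therefore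
\[\varepsilon\sim_B\alpha,\qquad\varepsilon'\sim_B\beta,\qquad\delta\sim_B\gamma .\]
The indices $0,\dots,k-1$ give $\varepsilon\in\mathrm{bdd}(B\xi\eta)$, $\varepsilon'\in\mathrm{bdd}(B\eta\zeta)$ and $\delta\in\mathrm{bdd}(B\xi\zeta)$.

Over $\varepsilon\varepsilon'$ the set $B\xi$ is interbounded with $\xi_0,\dots,\xi_{k+1}$, so $r(\varepsilon\varepsilon'\xi B)=2k+(k+2)=3k+2$, while $r(B)\le|B|\le3k-1$. Hence $r(\alpha\beta\xi/B)=r(\varepsilon\varepsilon'\xi/B)\ge3$, and equality holds. In each of the four triples every element is bounded over $B$ and the other two: for $\{\alpha,\beta,\gamma\}$ by the relations between $\varepsilon,\varepsilon',\delta$, and for the others by $\xi\sim_\varepsilon\eta$, $\eta\sim_{\varepsilon'}\zeta$, $\xi\sim_\delta\zeta$ and the last three memberships. Since $\alpha\beta\xi\sim_B\alpha\beta\eta\sim_B\alpha\gamma\xi$ have rank $3$ over $B$, the pairs $\alpha\beta$, $\alpha\xi$, $\beta\eta$, $\gamma\xi$ have rank $2$ over $B$. So we have a quadrangle.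

Finally, $(\varepsilon;\xi_k,\alpha)$ is a $k$-arc over $\emptyset$. Take $(e,t)\equiv_{\mathrm{bdd}(\alpha)}(\varepsilon,\xi_k)$ with $et\perp_\alpha B$. As $\alpha\notin\mathrm{bdd}(B)$, we have $\alpha\perp B$, hence $et\alpha\perp B$, and Lemma~\ref{lem:arcs}(ii) applies.
\end{proof}

\begin{example}\label{ex:mult}
For lines over an algebraically closed field (M) fails, but $\delta$ is a line, so the construction runs with $k=2$. Let $m,m'$ be the slopes of $\varepsilon,\varepsilon'$, so that $\delta$ has slope $mm'$, and let $X=\xi-\xi_1$. Then $\alpha-\eta_1=m(\xi_2-\xi_1)$, $\beta-\zeta_1=m'(\eta_3-\eta_1)$, $\gamma-\zeta_1=mm'(\xi_2-\xi_1)$, $\eta-\eta_1=mX$, $\zeta-\zeta_1=mm'X$. Up to affine changes over $B$ the quadrangle is $(m,m',mm',X,mX,mm'X)$, which comes from the multiplicative group. We keep the additive language below, but in this example the ``subtraction'' is a division.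
\end{example}

\section{Differences}\label{sec:diff}

In this section and the next, (M) is not assumed; $B$ is any base with a quadrangle $(\alpha,\beta,\gamma,\xi,\eta,\zeta)$ over it, and we work over $B$. Read the line $\{\alpha,\xi,\eta\}$ as $\eta=\alpha+\xi$. If $y_1=w_1+x$ and $y_2=w_2+x$, the correspondence $y_1\mapsto y_2$ is a translation, and its germ deserves to be called $w_1-w_2$.

\begin{definition}
A \emph{good pair} over $B$ is a tuple $(w_1,y_1;w_2,y_2;x)$ such that
\begin{itemize}
\item[(G1)] $(w_1,x,y_1)\equiv_{\mathrm{bdd}(B)}(\alpha,\xi,\eta)$,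
\item[(G2)] $w_1y_1\equiv_{\mathrm{bdd}(Bx)}w_2y_2$,
\item[(G3)] $r(w_1w_2x/B)=3$.
\end{itemize}
Its \emph{difference} is $s=\mathrm{Cb}(y_1y_2/Bw_1w_2)$.
\end{definition}

By (G1) and (G2), $\{w_i,x,y_i\}$ is a line for $i=1,2$. A priori $s$ could have rank $2$. The quadrangle offers a second route from $y_1$ to $y_2$, with other parameters: in additive terms choose a generic $\gamma'$, put $z=\gamma'+x$ and $\beta_i'=\gamma'-w_i$, and note $y_i=z-\beta_i'$. The germ is bounded over both pairs of parameters, and (SM) bounds its rank. The difficulty is to find one pair $(\gamma',z)$ that completes both lines to quadrangles; this is an amalgamation over $x$, and (G2) is the hypothesis that allows it.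

\begin{lemma}\label{lem:diff}
Let $s$ be the difference of a good pair. Then $r(s)=1$, $s\in\mathrm{bdd}(w_1w_2)\cap\mathrm{bdd}(y_1y_2)$, $y_2\in\mathrm{bdd}(y_1s)$, $y_1y_2\perp_sw_1w_2$, and $r(y_1y_2/s)=r(w_1w_2/s)=1$.
\end{lemma}

\begin{proof}
By (G1) choose $\gamma_1,z_1$ with $(w_1,\gamma_1,x,y_1,z_1)\equiv_{\mathrm{bdd}(B)}(\alpha,\gamma,\xi,\eta,\zeta)$, and let $(\gamma_2,z_2)$ be the image of $(\gamma_1,z_1)$ under an automorphism witnessing (G2). Put $A=\mathrm{bdd}(Bx)$; then $\gamma_1z_1\equiv_A\gamma_2z_2$. Over $x$ we have $\gamma_iz_i\sim\gamma_i$ and $w_iy_i\sim w_i$. So $\gamma_iz_i\perp_xw_iy_i$ because $r(\alpha\gamma\xi)=3$, and $w_1y_1\perp_xw_2y_2$ by (G3). By (IT) there is $\gamma'z$ with $\gamma'z\equiv_{Aw_iy_i}\gamma_iz_i$ for $i=1,2$ and $\gamma'z\perp_xw_1y_1w_2y_2$. Thus $(w_i,\gamma',x,y_i,z)\equiv_{\mathrm{bdd}(B)}(\alpha,\gamma,\xi,\eta,\zeta)$, and we can choose $\beta_i'$ so that $(w_i,\beta_i',\gamma',x,y_i,z)$ is a quadrangle, for $i=1,2$. Moreover $r(w_1w_2x\gamma')=3+r(\gamma'/x)=4$.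

Let $E=w_1w_2\gamma'$. Then $\beta_i'\in\mathrm{bdd}(w_i\gamma')\subseteq\mathrm{bdd}(E)$ and $x\notin\mathrm{bdd}(E)$, so $y_1\notin\mathrm{bdd}(E)$ as $y_1\sim_{w_1}x$. The two routes are
\[y_2\in\mathrm{bdd}(xw_2)\subseteq\mathrm{bdd}(y_1w_1w_2),\qquad y_2\in\mathrm{bdd}(z\beta_2')\subseteq\mathrm{bdd}(y_1\beta_1'\beta_2').\]
By Lemma~\ref{lem:germ}, $y_2\in\mathrm{bdd}(y_1s)$ and $s\sim\mathrm{Cb}(y_1y_2/E)\in\mathrm{bdd}(w_1w_2)\cap\mathrm{bdd}(\beta_1'\beta_2')$. As $\gamma'\in\mathrm{bdd}(w_1\beta_1')$, we have $r(w_1w_2\beta_1'\beta_2')=r(E)=3$, and (SM) gives $r(s)\le2+2-3=1$.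

Since $y_i\sim_xw_i$, we have $r(y_1y_2/x)=r(w_1w_2/x)=2$, so $r(y_1y_2)=2$. Then $y_2\notin\mathrm{bdd}(y_1)$ and $y_2\in\mathrm{bdd}(y_1s)$ force $r(s)=1$. As $s\in\mathrm{bdd}(E)$ and $y_1\notin\mathrm{bdd}(E)$, we get $r(y_1y_2/s)=r(y_1/s)=1$ and $r(sy_1y_2)=2=r(y_1y_2)$, so $s\in\mathrm{bdd}(y_1y_2)$. Also $r(w_1w_2/s)=2-1=1$. Finally $y_1y_2\perp_sw_1w_2$ by (CB).
\end{proof}

\begin{remark}
A line alone does not give $r(s)=1$. In an algebraically closed field take $w_1,w_2,x$ independent and $y_i=x^2+w_ix$; each $\{w_i,x,y_i\}$ is a line. With $d=y_1-y_2$ and $\theta=w_1-w_2$ we have $x=d/\theta$ and $y_1=\theta^{-2}d^2+w_1\theta^{-1}d$. The pairs $y_1y_2$ and $dy_1$ are interdefinable, so (CB) and Example~\ref{ex:poly} give $\mathrm{Cb}(y_1y_2/w_1w_2)\sim(\theta^{-2},w_1\theta^{-1})$, of rank $2$.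
\end{remark}

\section{Pencils are not translations}\label{sec:pencil}

Fix $n-1$ points $C$ on a curve $e$ of dimension $n\ge2$; the curves through $C$ form a pencil of rank $1$. The next lemma says that the difference $e(t_1)-e(t_2)$ varies with the member $e$ of the pencil, and so bounds it. In additive terms the proof is short. If the difference were constant, a second member $e^+$ would satisfy $e^+(t_1)-e(t_1)=e^+(t_2)-e(t_2)$. This common value $c$ is independent of the argument, so $e^+=e+c$ has rank at most $1$ over $e$. But two different curves through $C$ bound their common points $C$, which forces $e^+$ to have rank $n$ over $e$. The work lies in the rearrangement of the differences, which is another amalgamation.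

\begin{lemma}\label{lem:pencil}
Let $n\ge2$. Let $(e;t_i,w_i)$, $1\le i\le n+1$, be $n$-arcs with $t_1,\dots,t_{n+1}$ independent over $e$, and put $C=(t_iw_i)_{3\le i\le n+1}$. Let $(w_1,y_1;w_2,y_2;x)$ be a good pair with difference $s$. Then $e\in\mathrm{bdd}(s\,t_1t_2C)$.
\end{lemma}

\begin{proof}
Put $K=t_1t_2C$. Then $r(eK)=n+(n+1)=2n+1$, $r(eC)=n+(n-1)=2n-1$, and $r(e/C)=1$ by Lemma~\ref{lem:points}. As $r(K)\le2n$, we get $r(e/K)\ge 1$, so $r(e/K)=1$. Suppose $e\notin\mathrm{bdd}(sK)$, so that $r(e/sK)=1$. Since $s\in\mathrm{bdd}(w_1w_2)\subseteq\mathrm{bdd}(eK)$, we have $1=r(es/K)=r(s/K)+1$, that is, $s\in\mathrm{bdd}(K)$.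

\emph{A second member of the pencil.} By Lemma~\ref{lem:points}, $e\in\mathrm{bdd}(Ct_1w_1)$, so $w_1w_2\sim_Ke$ and $r(w_1w_2/K)=1=r(w_1w_2/s)$. Hence $w_1w_2\perp_sK$. By extension choose
\[(e^+,w_1^+,w_2^+,x^+,y_1^+,y_2^+)\equiv_{\mathrm{bdd}(K)}(e,w_1,w_2,x,y_1,y_2)\]
independent from $(e,w_1,w_2,x,y_1,y_2)$ over $K$. The automorphism fixes $\mathrm{bdd}(s)$ pointwise. So $(w_1^+,y_1^+;w_2^+,y_2^+;x^+)$ is a good pair with the same difference $s$, we have $y_1y_2\equiv_{\mathrm{bdd}(s)}y_1^+y_2^+$, and $(e^+;t_i,w_i^+)$ for $i=1,2$ and $(e^+;t_i,w_i)$ for $i\ge3$ are $n$-arcs. From $w_1w_2\perp_sK$ and $w_1w_2\perp_Kw_1^+w_2^+$ we get $w_1w_2\perp_sw_1^+w_2^+$, so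
\[r(w_1w_2w_1^+w_2^+)=r(s)+r(w_1w_2/s)+r(w_1^+w_2^+/s)=3 .\]

\emph{The element $c$.} Let $E=Kee^+$; then $w_i,w_i^+,s\in\mathrm{bdd}(E)$. By Lemma~\ref{lem:diff}, $y_1y_2\perp_sw_1w_2$ and $y_1^+y_2^+\perp_sw_1^+w_2^+$. So (IT) over $\mathrm{bdd}(s)$ gives $y_1'y_2'$ with
\[y_1'y_2'\equiv_{\mathrm{bdd}(s)w_1w_2}y_1y_2,\qquad y_1'y_2'\equiv_{\mathrm{bdd}(s)w_1^+w_2^+}y_1^+y_2^+,\qquad y_1'y_2'\perp_sE .\]
Choose $x',x''\in D$ with $x'y_1'y_2'\equiv_{Bw_1w_2}xy_1y_2$ and $x''y_1'y_2'\equiv_{Bw_1^+w_2^+}x^+y_1^+y_2^+$. Then $\{w_i,x',y_i'\}$ and $\{w_i^+,x'',y_i'\}$ are lines for $i=1,2$; additively, $y_i'=w_i+x'=w_i^++x''$. Since $r(y_1'y_2'/E)=r(y_1'y_2'/s)=1$ and $y_2'\in\mathrm{bdd}(y_1's)$, we have $y_1'\notin\mathrm{bdd}(E)$, and so $x'\notin\mathrm{bdd}(E)$ as $x'\sim_{w_1}y_1'$. For $i=1,2$ we have $x''\in\mathrm{bdd}(y_i'w_i^+)\subseteq\mathrm{bdd}(x'w_iw_i^+)$. Let $c=\mathrm{Cb}(x'x''/E)$. By Lemma~\ref{lem:germ}(ii), $c\in\mathrm{bdd}(w_1w_1^+)\cap\mathrm{bdd}(w_2w_2^+)$, and (SM) gives $r(c)\le2+2-3=1$.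

\emph{$c\in\mathrm{bdd}(ee^+)$.} We have $r(ee^+K)=r(eK)+r(e^+/K)=2n+2$ and $r(ee^+C)\le r(eC)+r(e^+/C)=2n$. As $r(t_1t_2/ee^+C)\le2$, it follows that $r(t_1t_2/ee^+C)=2$ and $r(ee^+C)=2n$. In particular $t_1,t_2$ are independent of rank $1$ over $ee^+$. Since $w_i\in\mathrm{bdd}(et_i)$ and $w_i^+\in\mathrm{bdd}(e^+t_i)$, we have $c\in\mathrm{bdd}(ee^+t_1)\cap\mathrm{bdd}(ee^+t_2)$, and (Int) applies.

\emph{$r(e^+/e)\le1$.} By Lemma~\ref{lem:germ}(i), $x''\in\mathrm{bdd}(x'c)$, and $y_1'\in\mathrm{bdd}(x'w_1)$, so $w_1^+\in\mathrm{bdd}(x''y_1')\subseteq\mathrm{bdd}(x'cw_1)$. Also $w_1^+\in\mathrm{bdd}(E)$ and $x'\perp_{cw_1}E$, so (Int) gives $w_1^+\in\mathrm{bdd}(cw_1)\subseteq\mathrm{bdd}(t_1ec)$. Recovery for $(e^+;t_1,w_1^+)$, with $ee^+$ as the ambient set and $P=ec$, gives $e^+\in\mathrm{bdd}(ec)$. Hence $r(e^+/e)\le r(c)\le1$.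

\emph{$r(e^+/e)=n$.} Suppose $t_i\notin\mathrm{bdd}(ee^+)$ for some $i\ge3$. As $w_i\in\mathrm{bdd}(t_ie)$, recovery for $(e^+;t_i,w_i)$ with $P=e$ gives $e^+\in\mathrm{bdd}(e)$, contradicting $r(e^+/eK)=r(e/K)=1$. So all $t_i$, and then all $w_i$, with $i\ge3$ lie in $\mathrm{bdd}(ee^+)$. Thus $r(ee^+)=r(ee^+C)=2n$ and $r(e^+/e)=n$.

As $n\ge2$, the last two claims contradict each other.
\end{proof}

\begin{example}
In Example~\ref{ex:mult} put $b=\eta_1\in B$. For a good pair, $y_i-b=(w_i-b)(x-\xi_1)/(\xi_2-\xi_1)$, so $y_2-b=(y_1-b)/\sigma$ with $\sigma=(w_1-b)/(w_2-b)$, and $s\sim_B\sigma$ by Example~\ref{ex:poly}. If $e$ is the line of slope $m$ through $(t_3,w_3)$, then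
\[\sigma=\frac{(w_3-b)+m(t_1-t_3)}{(w_3-b)+m(t_2-t_3)},\]
a fractional linear function of $m$ with determinant $(w_3-b)(t_1-t_2)\ne0$. So $\sigma$ determines $m$ and $e$. For a pencil with $w_3=b$ the value $\sigma$ would be constant; this is excluded because $(e;t_3,w_3)$ is an arc over $B$.
\end{example}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proof}

Assume (M), and take $B$, the quadrangle and the $k$-arc $(e;t,w)$ with $w=\alpha$ from Proposition~\ref{prop:quad}. We follow Section~\ref{sec:model}. The objects to be built have the following informal meaning, at a special point $u$ and at a generic point $v$: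
\[\begin{array}{l|ccccc}
\text{curve}&f&g_i&a&q_i=f*g_i&q_i'=f*g_i+a\\\hline
\text{value at }u&\lambda&t&x&w=\lambda*t&y=w+x\\
\text{value at }v&\lambda_v&t_i&x_v&w_i&y_i
\end{array}\]
and $h=q_1-q_2$ has the value $s=w_1-w_2$ at $v$.

\subsection{The operation $w=\lambda*t$}\label{ss:op}

Let $(t_3,w_3),\dots,(t_{k+1},w_{k+1}),(t_*,\lambda)$ realize $tp(tw/\mathrm{bdd}(Be))$, such that these $k$ pairs and $(t,w)$ are independent over $Be$. (The indices $1,2$ are reserved.) Put $C=(t_iw_i)_{3\le i\le k+1}$ and $B_1=BCt_*$. By Lemma~\ref{lem:points}, $e\in\mathrm{bdd}(BCt_*\lambda)$ and $e\in\mathrm{bdd}(BCtw)$; with $\lambda\in\mathrm{bdd}(Bet_*)$ this gives $e\sim_{B_1}\lambda$. Since $r(eCt_*t/B)=k+(k+1)$ and $r(Ct_*/B)\le2k-1$, we get $r(\lambda t/B_1)=r(et/B_1)\ge 2$, so this rank is $2$. Together with $t\sim_{Be}w$ and $\lambda\in\mathrm{bdd}(B_1e)\subseteq\mathrm{bdd}(B_1tw)$ this shows that $\{\lambda,t,w\}$ is a line over $B_1$.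

Choose $(x,y)\equiv_{\mathrm{bdd}(Bw)}(\xi,\eta)$ with $xy\perp_{Bw}B_1\lambda t$. Then $r(x/B_1\lambda tw)=r(x/Bw)=1$, so $r(\lambda tx/B_1)=3$ and $r(wx/B_1)=2$. Hence
\begin{equation}\label{eq:lines}
r(\lambda tx/B_1)=3,\qquad\{\lambda,t,w\}\text{ and }\{w,x,y\}\text{ are lines over }B_1 .
\end{equation}
\emph{From now on we work over $B_1$ unless a base is written}, and $A=\mathrm{bdd}(B_1)$.

\subsection{Four curves over a point $u$}\label{ss:u}

We need curves of dimension $k$ that take the values $\lambda,t,x$ at one common argument. Lemma~\ref{lem:move} provides such curves for conjugates of $\lambda,t,x$ and a fixed argument $u_0$, and (IT) then moves the argument to a position that suits $\lambda,t,x$ themselves.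

Take $(p,u_0)\equiv_{\mathrm{bdd}(Bw)}(e,t)$ with $pu_0\perp_{Bw}B_1$. As $w\notin\mathrm{bdd}(B_1)$, we have $w\perp_BB_1$, so $pu_0w\perp_BB_1$, and $(p;u_0,w)$ is a $k$-arc over $B_1$ by Lemma~\ref{lem:arcs}(ii). Lemma~\ref{lem:move}, applied twice to the first line in \eqref{eq:lines} and once to the second, gives $k$-arcs $(f_0;u_0,\lambda_0)$, $(g_0;u_0,t_0)$, $(a_0;u_0,x_0)$ with $\lambda_0\equiv_A\lambda$, $t_0\equiv_At$, $x_0\equiv_Ax$.

Choose $u_1,u_2,u_3$ with $u_1\lambda\equiv_Au_0\lambda_0$, $u_2t\equiv_Au_0t_0$, $u_3x\equiv_Au_0x_0$. Then $u_j\equiv_Au_0$, and $u_1\perp\lambda$, $u_2\perp t$, $u_3\perp x$ by Lemma~\ref{lem:arcs}(iii). As $\lambda\perp t$, (IT) gives $u_{12}\perp\lambda t$ with $u_{12}\equiv_{A\lambda}u_1$ and $u_{12}\equiv_{At}u_2$. As $\lambda t\perp x$, (IT) applied to $u_{12}$ over $\lambda t$ and $u_3$ over $x$ gives $u$ with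
\[r(u\lambda tx)=4,\qquad u\lambda\equiv_Au_0\lambda_0,\qquad ut\equiv_Au_0t_0,\qquad ux\equiv_Au_0x_0 .\]
Choose successively $f,a,g_1,g_2$ with $(f,u,\lambda)\equiv_A(f_0,u_0,\lambda_0)$, $(a,u,x)\equiv_A(a_0,u_0,x_0)$, $(g_i,u,t)\equiv_A(g_0,u_0,t_0)$, each independent from $u\lambda tx$ and the previously chosen ones over its own pair $u\lambda$, $ux$, $ut$, $ut$. So $(f;u,\lambda)$, $(a;u,x)$, $(g_i;u,t)$ are $k$-arcs. Each curve has rank $k-1$ over its pair by Lemma~\ref{lem:arcs}(iii), and keeps this rank when any of the elements chosen before it are added to the pair. Since $\lambda\in\mathrm{bdd}(uf)$, $x\in\mathrm{bdd}(ua)$, $t\in\mathrm{bdd}(ug_i)$, we obtain, with $F=fag_1g_2$,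
\begin{gather*}
r(Fu)=4+4(k-1)=4k,\qquad r(fag_iu)=4+3(k-1)=3k+1,\\
r(g_1g_2/u)=r(t/u)+2(k-1)=2k-1 .
\end{gather*}
As $r(f/u)=r(a/u)=k$ and $r(F/u)=4k-1=k+k+(2k-1)$, the elements $f$, $a$, $g_1g_2$ are independent over $u$. In particular
\begin{equation}\label{eq:f}
r(f/g_1g_2u)=k,\qquad r(g_1g_2a/uf)=3k-1 .
\end{equation}
The second rank above shows that $f,a,g_i,u$ are independent for each $i$; in particular $u\notin\mathrm{bdd}(fag_i)$.

The point $u$ is generic for each $g_i$ but not for both. If $u\notin\mathrm{bdd}(g_1g_2)$, then $t\in\mathrm{bdd}(ug_2)$ and recovery for $(g_1;u,t)$ give $g_1\in\mathrm{bdd}(g_2)$, contradicting $r(g_1/fag_2u)=4k-(3k+1)=k-1\ge1$. So $u\in\mathrm{bdd}(g_1g_2)$ and $r(F)=4k$: the curves $f,a,g_1,g_2$ are independent.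

\subsection{Products and the upper bound}\label{ss:q}

By \eqref{eq:lines}, $w\in\mathrm{bdd}(\lambda t)\subseteq\mathrm{bdd}(ufg_i)$ and $y\in\mathrm{bdd}(wx)\subseteq\mathrm{bdd}(ufag_i)$. As $u\notin\mathrm{bdd}(fag_i)$, we can form the germs
\[q_i=\mathrm{Cb}(uw/fag_i),\qquad q_i'=\mathrm{Cb}(uy/fag_i)\qquad(i=1,2).\]
By Lemmas~\ref{lem:germ} and~\ref{lem:bound}, $w\in\mathrm{bdd}(uq_i)$, $y\in\mathrm{bdd}(uq_i')$ and $r(q_i),r(q_i')\le k$.

\emph{Each pair is small.} Since $w\sim_\lambda t$, we have $r(w/u\lambda)=r(t/u\lambda)=1$; since $y\sim_wx$ and $w\in\mathrm{bdd}(\lambda t)$, we have $r(y/u\lambda t)=r(x/u\lambda t)=1$. So $r(uw)=r(uy)=2$. From $r(q_iuw)=r(q_iu)\le k+1$ we get $r(q_i/uw)\le k-1$, and from $r(q_i'uy)=r(q_i'u)\le k+1$ we get $r(q_i'/uy)\le k-1$. Therefore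
\begin{equation}\label{eq:small}
r(q_1q_2/u)\le1+2(k-1)=2k-1,\qquad r(q_1'q_2'/u)\le1+2(k-1)=2k-1 .
\end{equation}

\emph{The four curves together are large.} Since $t\in\mathrm{bdd}(w\lambda)\subseteq\mathrm{bdd}(uq_if)$, recovery for $(g_i;u,t)$ with $E=fag_i$ gives $g_i\in\mathrm{bdd}(q_if)$. Since $x\in\mathrm{bdd}(wy)\subseteq\mathrm{bdd}(uq_1q_1')$, recovery for $(a;u,x)$ with $E=fag_1$ gives $a\in\mathrm{bdd}(q_1q_1')$. By \eqref{eq:f},
\begin{equation}\label{eq:large}
r(q_1q_2q_1'q_2'/u)\ge r(q_1q_2a/uf)\ge r(g_1g_2a/uf)=3k-1 .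
\end{equation}
By (SM), anything bounded over both $q_1q_2$ and $q_1'q_2'$ has rank at most $2(2k-1)-(3k-1)=k-1$ over $u$. It remains to construct such an $h$ from which $f$ can be recovered.

\subsection{A generic point $v$}\label{ss:v}

To take differences we evaluate all curves at a point $v$ that is generic over $F$ but looks like $u$ over each $fag_i$. The values must form a good pair, and (G2) asks for an automorphism fixing the bounded closure of $x_v$. We secure this by amalgamating, together with $u$, the whole bounded closure of the values of $f$ and $a$.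

Let $\bar u$ enumerate $\mathrm{bdd}(B_1u\lambda x)$. Then $\bar u\in\mathrm{bdd}(ufa)$, so $\bar u\perp_{fa}g_i$ for $i=1,2$, and $g_1\perp_{fa}g_2$ by Section~\ref{ss:u}. By (IT) over $\mathrm{bdd}(B_1fa)$, with $a_1=a_2=\bar u$ and $b_i=g_i$, there is $\bar v\perp_{fa}g_1g_2$ realizing $tp(\bar u/\mathrm{bdd}(B_1fag_i))$ for $i=1,2$. Let $\rho_i$ be an automorphism fixing $\mathrm{bdd}(B_1fag_i)$ pointwise with $\rho_i(\bar u)=\bar v$. The maps $\rho_1,\rho_2$ agree on $u,\lambda,x$ and on $e\in\mathrm{bdd}(B_1\lambda)$; call the images $v,\lambda_v,x_v,e_v$. Put $(t_i,w_i,y_i)=\rho_i(t,w,y)$ for $i=1,2$.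

We have $r(v/F)=r(v/fa)=1$, so $v\notin\mathrm{bdd}(F)$. Applying $\rho_i$, which fixes $f,a,g_i,q_i,q_i'$, we see that $(f;v,\lambda_v)$, $(a;v,x_v)$, $(g_i;v,t_i)$ are $k$-arcs, that $\{\lambda_v,t_i,w_i\}$ is a line, and that $w_i\in\mathrm{bdd}(vq_i)$, $y_i\in\mathrm{bdd}(vq_i')$. Each of the four curves has rank $k-1$ over its point, so
\[4k+1=r(Fv)\le r(v\lambda_vt_1t_2x_v)+4(k-1),\]
and $v,\lambda_v,t_1,t_2,x_v$ are independent of joint rank $5$.

\emph{The tuple $(w_1,y_1;w_2,y_2;x_v)$ is a good pair over $B$.} Condition (G1) holds as $(w_1,x_v,y_1)=\rho_1(w,x,y)$ and $(w,x,y)\equiv_{\mathrm{bdd}(B)}(\alpha,\xi,\eta)$. The automorphism $\rho_2\rho_1^{-1}$ maps $w_1y_1$ to $w_2y_2$ and fixes $\bar v$ pointwise; since $\bar v$ enumerates $\mathrm{bdd}(B_1v\lambda_vx_v)\supseteq\mathrm{bdd}(Bx_v)$, this is (G2). As $w_i\sim_{\lambda_v}t_i$,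
\begin{equation}\label{eq:g3}
r(w_1w_2x_v/B)\ge r(w_1w_2x_v/B_1)\ge r(w_1w_2x_v/B_1\lambda_v)=r(t_1t_2x_v/B_1\lambda_v)=3,
\end{equation}
which gives (G3). Let $s=\mathrm{Cb}(y_1y_2/Bw_1w_2)$ be the difference.

\emph{Lemma~\ref{lem:pencil} applies over $B$, with $n=k$, to $e_v$ and $(t_i,w_i)_{1\le i\le k+1}$.} For $i=1,2$ we have $(e_v,t_i,w_i)=\rho_i(e,t,w)$, and for $i\ge3$ we have $(e_v,t_i,w_i)=\rho_1(e,t_i,w_i)$ because $t_i,w_i\in B_1$. So all are $k$-arcs over $B$. Applying $\rho_1$ to $e\sim_{B_1}\lambda$ gives $e_v\sim_{B_1}\lambda_v$. By Lemma~\ref{lem:points}, $r(C/B)=2(k-1)$, and $r(e_vt_1t_2/BC)\ge r(e_vt_1t_2/B_1)=r(\lambda_vt_1t_2/B_1)=3$. Hence $r(e_vt_1\cdots t_{k+1}/B)=r(e_vt_1t_2C/B)\ge2k+1$, so $r(t_1\cdots t_{k+1}/Be_v)\ge k+1$, and the $t_i$ are independent over $Be_v$. The lemma gives $e_v\in\mathrm{bdd}(Bst_1t_2C)$, and therefore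
\begin{equation}\label{eq:lam}
\lambda_v\in\mathrm{bdd}(B_1\,s\,t_1t_2).
\end{equation}

\subsection{The curve $h$}\label{ss:h}

We want $h$ to be the germ of $v\mapsto s$. Lemma~\ref{lem:germ} is about values in $D$, and $s$ is a hyperimaginary. We replace $s$ by a point $\tilde s=y_*-s$ of $D$, where $y_*$ is a new generic parameter added to the base.

By \eqref{eq:g3} and $y_i\sim_{Bx_v}w_i$, we have $r(y_1y_2/B_1)\ge r(y_1y_2/B_1x_v)=r(w_1w_2/B_1x_v)=2$. By Lemma~\ref{lem:diff}, $y_1s\sim_By_1y_2$ and $r(s/B)=1$. So $r(y_1s/B_1)=2$ and $r(s/B_1)\le1$, whence $r(y_1/B_1s)=1$. Choose $(y_*,\tilde s)\equiv_{\mathrm{bdd}(B_1s)}(y_1,y_2)$ with $y_*\tilde s\perp_{B_1s}Fuv$, and put $B_2=B_1y_*$. Then $\tilde s\in D$, and $y_*s\sim_By_*\tilde s$ gives $\tilde s\sim_{B_2}s$. From $y_*\perp_{B_1}s$ and $y_*\perp_{B_1s}Fuv$ we get $y_*\perp_{B_1}Fuv$. So for $b,b'\in\mathrm{bdd}(B_1Fuv)$ we have $b\perp_{B_1b'}y_*$, and $r(b/B_2b')=r(b/B_1b')$. Consequently $v\notin\mathrm{bdd}(B_2F)$; the relations \eqref{eq:f}, \eqref{eq:small},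 \eqref{eq:large} hold over $B_2$; and $(f;v,\lambda_v)$ is a $k$-arc over $B_2$ by Lemma~\ref{lem:arcs}(ii).

Work over $B_2$. By Lemma~\ref{lem:diff}, $s\in\mathrm{bdd}(w_1w_2)\cap\mathrm{bdd}(y_1y_2)$, so
\[\tilde s\in\mathrm{bdd}(vq_1q_2)\cap\mathrm{bdd}(vq_1'q_2')\subseteq\mathrm{bdd}(vF).\]
Put $h=\mathrm{Cb}(v\tilde s/F)$. By Lemma~\ref{lem:germ}(ii), $h\in\mathrm{bdd}(q_1q_2)\cap\mathrm{bdd}(q_1'q_2')$, and (SM) with \eqref{eq:small} and \eqref{eq:large} gives $r(h/u)\le k-1$.

By Lemma~\ref{lem:germ}(i), $\tilde s\in\mathrm{bdd}(vh)$, so $s\in\mathrm{bdd}(vh)$. With \eqref{eq:lam} and $t_i\in\mathrm{bdd}(vg_i)$ we get $\lambda_v\in\mathrm{bdd}(vhg_1g_2)$. Recovery for $(f;v,\lambda_v)$ with $E=F$ and $P=hg_1g_2$ gives $f\in\mathrm{bdd}(hg_1g_2)$. By \eqref{eq:f},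
\[k=r(f/g_1g_2u)\le r(h/g_1g_2u)\le r(h/u)\le k-1 .\]
This contradiction proves Theorem~\ref{thm:A}. \qed

\begin{remark}
The bound on the dimension enters only through Lemma~\ref{lem:bound}, which is applied to $\delta$ in Proposition~\ref{prop:quad}, to $p''$ in Lemma~\ref{lem:move}, and to $q_i,q_i'$ in Section~\ref{ss:q}. In Section~\ref{sec:model} the last use is the one that fails: $fg_i$ is a quadratic polynomial whose leading coefficient and roots are independent, so it has rank $3$. The inequality $k\ge2$ is needed at the end of Lemma~\ref{lem:pencil} and for $u\in\mathrm{bdd}(g_1g_2)$ in Section~\ref{ss:u}. The independence theorem is used in Lemmas~\ref{lem:diff} and~\ref{lem:pencil} and in Sections~\ref{ss:u} and~\ref{ss:v}.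
\end{remark}

\section{A local version}\label{sec:local}

A set $D$ may combine parts of different nature, for instance a vector space and a field side by side. Theorem~\ref{thm:A} can be applied to each part. In this section no linearity is assumed, $D$ is any type-definable set of SU-rank $1$ over $\emptyset$, and we work over $\emptyset$. First, dimensions are finite and are visible inside $D$, because a curve is bounded over finitely many of its points.

\begin{lemma}\label{lem:finite}
Let $e=\mathrm{Cb}(ab/A)$ be the canonical base of a plane curve. There is a finite $P\subseteq D$ with $e\in\mathrm{bdd}(P)$ and $P\perp_eab$. In particular $r(e)$ is finite, $\mathrm{Lstp}(ab/P)$ is a plane curve and $\mathrm{Cb}(ab/P)\sim e$; so the dimensions of plane curves are attained by curves over finite subsets of $D$.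
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:arcs}(i), $(e;a,b)$ is an arc. Let $\kappa$ be a regular cardinal larger than $|T|$ and than the length of a representative of $e$. Let $(a_ib_i)_{i<\kappa}$ realize $tp(ab/\mathrm{bdd}(e))$, such that $ab$ and the $a_ib_i$ are independent over $e$, and put $P_{<\alpha}=(a_ib_i)_{i<\alpha}$. By local character and regularity there is $\alpha<\kappa$ with $e\perp_{P_{<\alpha}}P_{<\kappa}$. Then $r(a_\alpha b_\alpha/P_{<\alpha})=r(a_\alpha b_\alpha/eP_{<\alpha})=r(a_\alpha b_\alpha/e)=1$, and $a_\alpha\notin\mathrm{bdd}(eP_{<\alpha})$ as $r(a_\alpha/eP_{<\alpha})=r(a_\alpha/e)=1$. So $b_\alpha\in\mathrm{acl}(a_\alpha P_{<\alpha})$, and $b_\alpha\in\mathrm{acl}(a_\alpha P)$ for a finite $P\subseteq P_{<\alpha}$. Recovery for $(e;a_\alpha,b_\alpha)$ with $E=eP$ gives $e\in\mathrm{bdd}(P)$, so $r(e)\le|P|$. By construction $P\perp_eab$, so $a$, $b$, $ab$ have rank $1$ over $P$, and Lemma~\ref{lem:germ}(iii) gives $\mathrm{Cb}(ab/P)\sim\mathrm{Cb}(ab/e)\sim e$.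
\end{proof}

For non-algebraic complete types $p,q$ over $\emptyset$ of elements of $D$, write $p\approx q$ if there is a plane curve $\mathrm{Lstp}(ab/A)$ with $a\models p$ and $b\models q$; we call it a curve \emph{on} $p\times q$. Let $d(p,q)$ be the supremum of the dimensions of such curves. The set $D$ is \emph{trivial} if $\mathrm{acl}(A)\cap D=\bigcup_{a\in A}\mathrm{acl}(a)\cap D$ for all nonempty $A\subseteq D$.

\begin{theorem}\label{thm:B}
Let $D$ be a type-definable set of SU-rank $1$ over $\emptyset$ in a simple theory.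
\begin{enumerate}
\item The relation $\approx$ is an equivalence relation, and $d$ is constant on pairs from each $\approx$-class, with value in $\{0,1,\infty\}$.
\item $D$ is linear if and only if no class has value $\infty$, and $D$ is trivial if and only if every class has value $0$. In particular, if $D$ is not algebraic, the supremum of the dimensions of plane curves of $D$ is $0$, $1$ or $\infty$.
\item In a class with value $\infty$, for all $p,q$ in the class and all $n\ge1$ there are a finite $C\subseteq D$ and a plane curve $\mathrm{Lstp}(ab/A)$ with $C\subseteq\mathrm{bdd}(A)$, $a\models p$, $b\models q$ and $SU(\mathrm{Cb}(ab/A)/C)=n$.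
\end{enumerate}
\end{theorem}

\begin{proof}
(1) For reflexivity take $a=b\models p$ and $A=\emptyset$. Exchanging the coordinates of a curve shows that $\approx$ and $d$ are symmetric. Now let $p\approx q\approx q'$. Take a curve on $p\times q$ with coordinates $(u,w)$ and canonical base $g$, and a curve on $q\times q'$ with canonical base $\tau$. After applying an automorphism the second curve has coordinates $(w,w')$ with the same $w$, and by extension we may assume $\tau w'\perp_wg$. Both $(g;u,w)$ and $(\tau;w,w')$ are arcs, of finite rank by Lemma~\ref{lem:finite}. By Lemma~\ref{lem:comp}, $\mathrm{Lstp}(uw'/g\tau)$ is a plane curve on $p\times q'$ of dimension at least $r(g)$. So $p\approx q'$ and $d(p,q')\ge d(p,q)$. For $p,q,p',q'$ in one class this gives $d(p,q)\le d(p,q')=d(q',p)\le d(q',p')=d(p',q')$, and by symmetry $d$ is constant on the class.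

Suppose the value is at least $2$, witnessed by a curve on $p\times q$. The set $D'=p(\mathfrak C)\cup q(\mathfrak C)$ is type-definable of SU-rank $1$ and not linear. By Theorem~\ref{thm:A} it is not $N$-linear for any $N$, so one of $d(p,p)$, $d(p,q)$, $d(q,p)$, $d(q,q)$ is $\infty$, and the value of the class is $\infty$.

(2) Every plane curve is a curve on $p\times q$ for some $p\approx q$. So the supremum of all dimensions is the largest value of a class; with (1) this gives the first equivalence, and also the last sentence, since a non-algebraic $D$ has at least one class.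

Suppose every class has value $0$. Let $A\subseteq D$ be nonempty and $b\in\mathrm{acl}(A)\cap D$. If $b\in\mathrm{acl}(\emptyset)$, then $b\in\mathrm{acl}(a)$ for any $a\in A$. Otherwise take $a_1,\dots,a_n\in A$ with $b\in\mathrm{acl}(a_1\dots a_n)$ and $n\ge1$ minimal. Suppose $n\ge2$ and let $A'=\{a_2,\dots,a_n\}$. By minimality $b\notin\mathrm{acl}(A')$, and hence $a_1\notin\mathrm{acl}(A')$; so $\mathrm{Lstp}(a_1b/A')$ is a plane curve. Its dimension is $0$, so $a_1b\perp A'$ by (CB), and $r(b/a_1)=r(b/a_1A')=0$, contradicting minimality. Thus $n=1$ and $D$ is trivial.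

Conversely let $D$ be trivial, let $e=\mathrm{Cb}(ab/A)$ be the canonical base of a plane curve, and take $P$ as in Lemma~\ref{lem:finite}. Then $b\in\mathrm{acl}(aP)\setminus\mathrm{acl}(P)$, so $b\in\mathrm{acl}(a)$ by triviality. Recovery for the arc $(e;a,b)$, with $E=e$ and the empty parameter, gives $r(e)=0$.

(3) Since $d(p,q)=\infty$ and dimensions are finite, there is a curve on $p\times q$ of finite dimension $N\ge n$, that is, an $N$-arc $(e;a,b)$ with $a\models p$, $b\models q$. Let $C$ consist of $N-n$ realizations $(a_i,b_i)$ of $tp(ab/\mathrm{bdd}(e))$, independent together with $ab$ over $e$. By Lemma~\ref{lem:points}, $r(e/C)=n$. As $a,b\notin\mathrm{bdd}(eC)$, Lemma~\ref{lem:germ}(iii) gives $\mathrm{Cb}(ab/eC)\sim\mathrm{Cb}(ab/e)\sim e$. Let $A$ be the real set given by Lemma~\ref{lem:param} for $E=eC$. Then $C\subseteq\mathrm{dcl}(A)$ and $SU(\mathrm{Cb}(ab/A)/C)=r(e/C)=n$.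
\end{proof}

\begin{thebibliography}{9}

\bibitem{GST}
\emph{Geometric Simplicity Theory}, \texttt{http://web.yonsei.ac.kr/bkim/preprints/GST.pdf}.

\bibitem{HKP}
Hart, Kim, Pillay, \emph{Coordinatisation and canonical bases in simple theories}.

\bibitem{Wag}
Wagner, \emph{Simple Theories}.

\end{thebibliography}
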